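# Right perfect right self-injective rings are semiprimary and left Kasch

All rings are associative with identity and all modules are unital. For a ring $R$ we write $J=J(R)$ for the Jacobson radical, and $l(X)$, $r(X)$ for the left and right annihilators in $R$ of a subset $X$. The letter $k$ denotes a field.

## T-nilpotence and perfect rings

Everything in this talk depends on which side one multiplies on, so we fix the order of products once.

**Definition (T-nilpotence).** An ideal $I$ is *right T-nilpotent* if for every sequence $a_1,a_2,\dots$ in $I$ there is an $n$ with $a_n\cdots a_2a_1=0$. It is *left T-nilpotent* if for every such sequence there is an $n$ with $a_1a_2\cdots a_n=0$.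

So in the right version new factors arrive on the left. A nilpotent ideal has both properties. An ideal with either property is nil: use the constant sequence $a,a,a,\dots$.

**Definition (perfect, semiprimary).** $R$ is *right perfect* if $R/J$ is semisimple Artinian and $J$ is right T-nilpotent (equivalently, every right $R$-module has a projective cover). $R$ is *left perfect* if $R/J$ is semisimple Artinian and $J$ is left T-nilpotent. $R$ is *semiprimary* if $R/J$ is semisimple Artinian and $J$ is nilpotent.

Semiprimary rings are left and right perfect. Two examples show that nothing more holds in general; both will return.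

**Example A (T-nilpotent but not nilpotent).** Let $A=k[x_1,x_2,\dots]/(x_ix_j\ (i\neq j),\ x_i^{i+1})$. It has $k$-basis $1$ and $x_i^m$ with $1\le m\le i$. The span $I$ of the $x_i^m$ is a nil ideal with $A/I=k$, so $J(A)=I$. It is T-nilpotent: if $a_1\in I$ involves only $x_1,\dots,x_N$, then $a_1a_2\cdots a_n$ lies in the span of the $x_i^m$ with $i\le N$ and $m\ge n$, which is $0$ once $n>N$. It is not nilpotent, because $x_n^n\ne0$ for all $n$. So $A$ is a commutative perfect ring that is not semiprimary.

**Example B (right perfect but not left perfect).** Let $N$ be the $k$-span of the matrix units $E_{ij}$, $1\le i<j$, with rows and columns indexed by the positive integers, and let $B=k\cdot 1+N$. Elements of $N$ have finitely many nonzero entries and are strictly upper triangular, so $N$ is nil, $B/N=k$, and $J(B)=N$.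

If the nonzero rows of $a_1\in N$ are among rows $1,\dots,p$, then those of $a_2a_1$ are among rows $1,\dots,p-1$, because $(a_2a_1)_{ij}=\sum_{i<l\le p}(a_2)_{il}(a_1)_{lj}$. Each further left factor removes one more row, so $a_{p+1}\cdots a_1=0$. Hence $N$ is right T-nilpotent. On the other side, $E_{12}E_{23}\cdots E_{n,n+1}=E_{1,n+1}\neq0$ for every $n$, so $N$ is not left T-nilpotent.

T-nilpotence will always be used through the following observation.

**Lemma 1 (stopping).** Let $S\subseteq R$ be a subset containing $0$, and let $x\in R\setminus S$.

1. If $J$ is right T-nilpotent, there is $y=a_m\cdots a_1x$ (with $m\ge0$ and $a_i\in J$) such that $y\notin S$ and $Jy\subseteq S$.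
2. If $J$ is left T-nilpotent, there is $y=xa_1\cdots a_m$ (with $m\ge0$ and $a_i\in J$) such that $y\notin S$ and $yJ\subseteq S$.

*Proof.* For (1), start with $x$. As long as $J(a_m\cdots a_1x)\not\subseteq S$, choose $a_{m+1}\in J$ with $a_{m+1}a_m\cdots a_1x\notin S$. If this never stopped, we would have $a_m\cdots a_1x\notin S$ for all $m$. In particular $a_m\cdots a_1\ne0$ for all $m$, since $0\in S$, which contradicts right T-nilpotence. So it stops, at an element $y$ as required. Part (2) is the same argument with new factors on the right. $\square$

## Self-injective rings, singular elements, Kasch rings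

**Definition (right self-injective).** $R$ is *right self-injective* if $R_R$ is an injective module.

By Baer's criterion this says that every homomorphism from a right ideal $K$ to $R_R$ extends to $R_R$. An endomorphism of $R_R$ is left multiplication by the image of $1$. So $R$ is right self-injective exactly when

$$\text{every homomorphism } K\to R_R \text{ from a right ideal } K \text{ is left multiplication by an element of } R. \tag{1}$$

For example, $k[x]/(x^2)$ has only the ideals $0$, $(x)$ and the whole ring. A homomorphism $(x)\to k[x]/(x^2)$ sends $x$ to an element killed by $x$, that is, to $cx$ with $c\in k$, so it is multiplication by $c$. This ring is self-injective.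

**Definition (essential right ideal, right singular ideal).** A submodule of a module is *essential* if it meets every nonzero submodule nontrivially. A right ideal is called essential if it is essential in $R_R$. The *right singular ideal* is $Z=\{a\in R: r(a)\text{ is essential}\}$.

It is a two-sided ideal. Indeed $r(a+b)\supseteq r(a)\cap r(b)$ and $r(ca)\supseteq r(a)$. For $r(ac)=\{x: cx\in r(a)\}$, let $y\ne0$. If $cy=0$, then $y\in r(ac)$. Otherwise $cyR\cap r(a)\neq0$, so some $s$ has $0\ne cys\in r(a)$, and then $0\neq ys\in r(ac)$. In $k[x]/(x^2)$ we have $r(x)=(x)$, which is essential, so $Z=(x)=J$. In Example B, $r(E_{12})$ consists of the elements of $N$ whose second row is zero. The right ideal $E_{23}B$ consists of matrices supported in row $2$, so it meets $r(E_{12})$ in $0$. So $E_{12}\in J(B)$ is not singular.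

**Definition (Kasch).** $R$ is *right Kasch* if $R_R$ contains a copy of each simple right $R$-module, and *left Kasch* if ${}_RR$ contains a copy of each simple left $R$-module.

The ring $k[x]/(x^2)$ is Kasch: its only simple module is $k\cong(x)$. A ring that is Kasch on neither side is $U=\begin{pmatrix}k&k\\0&k\end{pmatrix}$, which has $J=kE_{12}$. A simple left ideal is killed by $J$ on the left, so it lies in $r(J)=kE_{11}+kE_{12}$. On this space $E_{11}$ acts from the left as the identity, so the simple left module on which $E_{22}$ acts as $1$ does not occur. Likewise simple right ideals lie in $l(J)=kE_{12}+kE_{22}$, on which $E_{22}$ acts from the right as the identity, so the other simple right module does not occur.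

**Definition (right PF).** $R$ is *right pseudo-Frobenius*, or *right PF*, if $R_R$ is an injective cogenerator. Here *cogenerator* means that for every right module $M$ and every $0\neq x\in M$ there is a homomorphism $f:M\to R_R$ with $f(x)\ne0$.

Two known facts: a right self-injective right Kasch ring is right PF, and a right PF ring is left Kasch. The first is short. Given $0\ne x\in M$, the cyclic module $xR$ has a simple quotient, which embeds in $R_R$. The resulting map $xR\to R$ is nonzero at $x$ and extends to $M$ by injectivity. So $k[x]/(x^2)$ is right PF.

**Background on idempotents.** A nonzero idempotent $f$ is *local* if $fRf$ is a local ring; for example, $E_{11}$ and $E_{22}$ in $U$. If $R/J$ is semisimple Artinian and $J$ is nil, then idempotents lift modulo $J$ and $R$ is semiperfect. We then use these textbook facts.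

1. $1$ is a sum of orthogonal local idempotents. If $f$ is a local idempotent, then $fR$ is indecomposable, and $fJ$ and $Jf$ are the unique maximal submodules of $fR$ and $Rf$.
2. There are local idempotents $e_1,\dots,e_m$ such that the $e_iR/e_iJ$ represent the simple right modules without repetition, and the $Re_i/Je_i$ represent the simple left modules without repetition. In particular $e_iR\not\cong e_jR$ for $i\neq j$.
3. $\operatorname{soc}(R_R)=l(J)$: semisimple modules are killed by $J$, and conversely $l(J)$ is a right module over the semisimple ring $R/J$. In the same way $\operatorname{soc}({}_RR)=r(J)$.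

## Does right perfect plus right self-injective force left Kasch?

With the words in place, here is the problem. It is Question 3.6 of "Is a Right Perfect Right Self-Injective Ring Right PF?", http://www.math.ac.vn/publications/vjm/vjm_28/No.4/Khurana.PDF : *is a right perfect right self-injective ring left Kasch?* In plain words: if long products of radical elements die when we keep multiplying on the left, and if maps between right ideals and the ring are left multiplications, must every simple left module sit inside the ring?

**Theorem 2 (answer to Question 3.6).** A right perfect right self-injective ring is left Kasch. It is also semiprimary, right Kasch and right PF.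

**Theorem 3.** Let $R$ be right self-injective.

1. If $J$ is right T-nilpotent (no assumption on $R/J$), then $J$ is nilpotent.
2. The following are equivalent: $R$ is right perfect; $R$ is left perfect; $R$ is semiprimary. In this case $R$ is right PF, left and right Kasch, and $l(J^n)=r(J^n)$ for all $n$.

## Local rings, and the criterion $e_i\,r(J)\neq0$

If $J=0$, a right perfect ring is semisimple Artinian and there is nothing to prove.

If $R$ is right perfect and local, then $R/J$ is the only simple left module. Lemma 1(1) with $S=\{0\}$ and $x=1$ gives $y\ne0$ with $Jy=0$. Then $l(y)$ is a proper left ideal containing the maximal left ideal $J$, so $Ry\cong R/J$, and $R$ is left Kasch. Self-injectivity was not used.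

With several simple modules this is no longer enough. Let $R$ be right perfect with $e_1,\dots,e_m$ as above. A homomorphism $Re_i/Je_i\to{}_RR$ is determined by the image $t$ of the class of $e_i$. The elements $t$ that occur are those with $t=e_it$ and $Je_it=0$, that is, $t\in e_iR$ and $Jt=0$. Since $e_iR\cap r(J)=e_i\,r(J)$ and a nonzero map out of a simple module is injective,

$$R \text{ is left Kasch}\iff e_i\,r(J)\ne0\ \text{ for } i=1,\dots,m. \tag{2}$$

The sensible first attempt is to start at $e_i$ and apply Lemma 1(1), as in the local case. We reach $y=a_m\cdots a_1e_i\neq0$ with $Jy=0$. But $y\in Re_i$, whereas (2) asks for an element of $e_iR$. The left factors move us out of $e_iR$. In the ring $U$, starting from $E_{22}$, this process ends at $E_{12}\in E_{11}U$, and $E_{22}\,r(J)=0$. (The ring $U$ is semiprimary but not right self-injective: the map $E_{12}U\to U$ with $E_{12}c\mapsto E_{22}c$ is a well-defined homomorphism, since $E_{12}c=c_{22}E_{12}$ and $E_{22}c=c_{22}E_{22}$. It is not a left multiplication, since $cE_{12}=c_{11}E_{12}$ for every $c\in U$.)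

To stay inside $e_iR$ we must multiply on the right, hoping to reach $t\in e_iR$ with $tJ=0$. That is a simple *right* ideal rather than an element of $r(J)$; the next section shows that self-injectivity repairs this. The serious obstacle is that the process of right multiplication need not stop: that would be left T-nilpotence. In Example B it fails completely. An element of $l(N)$ cannot be a unit, so it lies in $N$. If $\nu\in N$ satisfies $\nu E_{j,j+1}=0$ for all $j$, then every column of $\nu$ is zero. So $l(N)=0$, and a right perfect ring can have zero right socle.

So self-injectivity must be used to make products on the *other* side stop. The cleanest way is to prove that $J$ is nilpotent. First we check that this would finish the problem.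

## In a right self-injective ring the radical is the singular ideal

This section is the bridge between $J$, which concerns units, and essential right ideals, which concern the module $R_R$.

**Lemma 4 (Utumi).** If $R$ is right self-injective, then $J=Z$.

*Proof.* **Step 1: $Z\subseteq J$.** We show that $1-a$ is left invertible for all $a\in Z$; since $Z$ is a left ideal, this gives $Z\subseteq J$. If $ax=0$ and $(1-a)x=0$, then $x=0$, so $r(a)\cap r(1-a)=0$. As $r(a)$ is essential, $r(1-a)=0$. Hence $(1-a)R\to R$, $(1-a)x\mapsto x$, is well defined. By (1) it is left multiplication by some $c$. Taking $x=1$ gives $c(1-a)=1$.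

**Step 2: $J\subseteq Z$.** Let $a\in J$, and let $K$ be a right ideal with $r(a)\cap K=0$. We must show $K=0$. The map $aK\to R$, $ax\mapsto x$ for $x\in K$, is well defined, because $ax=ax'$ with $x,x'\in K$ gives $x-x'\in r(a)\cap K=0$. By (1) it is left multiplication by some $c$, so $cax=x$ for $x\in K$, that is, $(1-ca)K=0$. Since $ca\in J$, $1-ca$ is a unit, and $K=0$. $\square$

This shows again that Example B is not right self-injective, since $E_{12}\in J(B)\setminus Z$.

## Kasch conditions when the right-hand process stops

**Lemma 5.** Let $R$ be right self-injective and left perfect (for example, right self-injective and semiprimary). Then $R$ is right Kasch and left Kasch, and $l(J^n)=r(J^n)$ for all $n$.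

*Proof.* $J$ is nil, so $R$ is semiperfect. Take $e_1,\dots,e_m$ as in the background facts.

**Step 1: the right socle is essential.** This is where left T-nilpotence enters. For $x\ne0$, Lemma 1(2) with $S=\{0\}$ gives $0\neq y\in xR$ with $yJ=0$. So $xR$ meets $l(J)=\operatorname{soc}(R_R)$ nontrivially.

**Step 2: right Kasch.** We find $m$ pairwise non-isomorphic simple right ideals. Each $e_iR$ is a direct summand of $R_R$, hence injective, and it is indecomposable. An indecomposable injective module is uniform and is an injective hull of each of its nonzero submodules, because it contains an injective hull of the submodule as a nonzero direct summand. By Step 1, $e_iR$ has nonzero socle $V_i$, and since $e_iR$ is uniform, $V_i$ is simple. If $V_i\cong V_j$, their injective hulls $e_iR$ and $e_jR$ are isomorphic, so $i=j$. Thus $V_1,\dots,V_m$ are pairwise non-isomorphic simple submodules of $R_R$. There are exactly $m$ simple right modules up to isomorphism, so all of them occur.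

**Step 3: $J\operatorname{soc}(R_R)=0$.** This moves information from one side to the other. Let $a\in J$. By Lemma 4, $r(a)$ is essential, so it meets every simple right ideal nontrivially and therefore contains it. Hence $a\operatorname{soc}(R_R)=0$.

**Step 4: left Kasch.** Take $0\ne t\in V_i\subseteq e_iR$. Then $t=e_it$, and $Jt=0$ by Step 3. So $0\neq t\in e_i\,r(J)$. Explicitly, $xe_i\mapsto xe_it=xt$ is a well-defined epimorphism $Re_i\to Rt$ that kills $Je_i$. Since $Re_i/Je_i$ is simple and $Rt\ne0$, we get $Re_i/Je_i\cong Rt\subseteq{}_RR$. As $i$ was arbitrary, $R$ is left Kasch.

**Step 5: $l(J)=r(J)$.** The inclusion $l(J)=\operatorname{soc}(R_R)\subseteq r(J)$ is Step 3. Conversely, let $x\in r(J)$. Write $1$ as a sum of orthogonal local idempotents $f$. Each $fx$ lies in the ideal $r(J)$, and $x$ is the sum of the $fx$, so it suffices to treat a nonzero $x=fx$ with $f$ a local idempotent.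

By Nakayama's lemma $xR/xJ\neq0$, and it is semisimple because $R/J$ is. So it has a simple quotient, which embeds in $R_R$ by Step 2. This gives a nonzero homomorphism $xR\to R$ that kills $xJ$. By (1) it is left multiplication by some $a$, so $ax\neq0$ and $axJ=0$.

We claim $af\notin J$. Otherwise $ax=a(fx)=(af)x\in Jx=0$, a contradiction. So $af\in Rf$ lies outside $Jf$, the unique maximal submodule of $Rf$. As $Rf$ is finitely generated, every proper submodule lies in $Jf$, and so $Raf=Rf$. Hence $f=caf$ for some $c$, and
$$xJ=fxJ=cafxJ=caxJ=0 .$$
So $x\in l(J)$.

**Step 6: $l(J^n)=r(J^n)$ by induction on $n$.** The case $n=1$ is Step 5 (and $n=0$ is trivial). Let $n\ge2$. If $x\in r(J^n)$, then $Jx\subseteq r(J^{n-1})=l(J^{n-1})$, so $JxJ^{n-1}=0$. Hence $xJ^{n-1}\subseteq r(J)=l(J)$, and $xJ^n=0$. If $x\in l(J^n)$, then $xJ\subseteq l(J^{n-1})=r(J^{n-1})$, so $J^{n-1}xJ=0$. Hence $J^{n-1}x\subseteq l(J)=r(J)$, and $J^nx=0$. $\square$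

So Theorem 2 will follow once we know that, for right self-injective $R$, right T-nilpotence of $J$ implies nilpotence.

## The endomorphism that Example A lacks

Suppose $J$ is not nilpotent. Then there are nonzero products of radical elements of every length. But the factors may change with the length, whereas to contradict T-nilpotence we need *one* sequence all of whose products are nonzero. Example A shows that this gap is real: there $x_n^n\neq0$ for all $n$, and yet $J(A)$ is T-nilpotent.

Look at what is missing in $A$. The infinite sum $x_1+x_2+\cdots$ is not an element of $A$, but it acts on $I=J(A)$: put $\varphi(x_j^m)=x_j^{m+1}$. This is an $A$-linear map $I\to A$, and $\varphi^n\ne0$ for all $n$, since $\varphi^n(x_{n+1})=x_{n+1}^{n+1}\neq0$. If $\varphi$ were multiplication by an element $a$, then $a^n\ne0$ for all $n$ and $I$ would not be nil. It is not such a multiplication. Write $a=c+a'$ with $c\in k$ and $a'\in I$. For $j\ge2$ so large that $x_j$ does not occur in $a'$, we have $ax_j=cx_j\ne x_j^2$. So $A$ is not self-injective, and the witness to non-self-injectivity is exactly the element we wanted.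

In a right self-injective ring such elements exist, by (1): *to construct an element it is enough to prescribe compatibly how it acts on a right ideal.* So we build each $a_i$ as a limit of approximations $c_i^{(k)}\in J$. At each stage we are committed to the values of $a_i$ on finitely many elements. We want to correct $c_i^{(k)}$ later without breaking a commitment. Corrections from $J^r$ are harmless on elements killed by $J^r$. This suggests working inside
$$S_n=r(J^n),\qquad \Omega=\bigcup_{n}S_n .$$
These are two-sided ideals: $S_n$ is the right annihilator of an ideal, and $S_1\subseteq S_2\subseteq\cdots$. Moreover $S_{n+1}=\{x: Jx\subseteq S_n\}$, because $J^{n+1}x=J^n(Jx)$. Every finite subset of $\Omega$ is killed on the left by some $J^r$. In $k[x]/(x^2)$ we have $S_1=(x)$ and $S_2=\Omega=R$. In Example A we have $\Omega=I$: each $x_i^m$ is killed by $J^i$, while an element outside $I$ is a unit and cannot kill $J^n\ne0$.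

One more point needs care. At a given stage we want a product $(c_1+d_1)(c_2+d_2)z\ne0$ with corrections $d_1,d_2\in J^r$. Knowing $d_1d_2z\neq0$ is not sufficient, because the other terms of the expansion may cancel it. But
$$d_1d_2=(c_1+d_1)(c_2+d_2)-(c_1+d_1)c_2-c_1(c_2+d_2)+c_1c_2 ,$$
and each term on the right is a product of *corrected* factors, where $0$ is also allowed as a correction. If $d_1d_2z\ne0$, then one of the four terms is nonzero on $z$, and we use the corrections in that term.

## Constructing a sequence with nonvanishing products

**Proposition 6.** Let $R$ be right self-injective with $J^n\Omega\ne0$ for all $n$. Then there are $a_1,a_2,\dots\in J$ such that $a_{i_1}a_{i_2}\cdots a_{i_n}\neq0$ for all $n$ and all pairwise distinct $i_1,\dots,i_n$.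

*Proof.* **Step 1: bookkeeping.** There are countably many requirements, and we meet them one at a time. Enumerate as $w_1,w_2,\dots$ all finite nonempty words in pairwise distinct positive integers. By recursion on $k\geq0$ we construct, for each $i\ge1$, an element $c_i^{(k)}\in J$ (the current approximation of $a_i$) and a finite set $F_i^{(k)}\subseteq\Omega$ (the elements on which the value of $a_i$ is already fixed). We start with $c_i^{(0)}=0$ and $F_i^{(0)}=\emptyset$ and require
$$F_i^{(k)}\subseteq F_i^{(k+1)},\qquad c_i^{(k+1)}z=c_i^{(k)}z\ \text{ for all } z\in F_i^{(k)}. \tag{3}$$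

**Step 2: stage $k+1$, making one product nonzero.** Let $w_{k+1}=(i_1,\dots,i_n)$ and write $c_t=c_{i_t}^{(k)}$. The sets $F_{i_t}^{(k)}$ are finite subsets of $\Omega$, so there is $r\ge1$ with $J^rF_{i_t}^{(k)}=0$ for $t=1,\dots,n$. We claim that there are
$$d_1,\dots,d_n\in J^r \text{ and } z\in\Omega \quad\text{with}\quad (c_1+d_1)(c_2+d_2)\cdots(c_n+d_n)z\neq0. \tag{4}$$
Suppose not. For arbitrary $d_t\in J^r$ and $z\in\Omega$, expand
$$d_1d_2\cdots d_nz=\Big(\prod_{t=1}^n\big((c_t+d_t)-(c_t+0)\big)\Big)z ,$$
where the factors are taken in the order $t=1,\dots,n$. The result is a signed sum of $2^n$ terms $(c_1+d_1')\cdots(c_n+d_n')z$ with $d_t'\in\{d_t,0\}\subseteq J^r$, and all of these vanish by assumption. So $d_1\cdots d_nz=0$. Since $J^{rn}$ is additively generated by the products $d_1\cdots d_n$ with $d_t\in J^r$, we get $J^{rn}\Omega=0$, a contradiction. This proves (4).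

**Step 3: stage $k+1$, recording the commitments.** Fix $d_t$ and $z$ as in (4). Put
$$z_n=z,\qquad z_{t-1}=(c_t+d_t)z_t\quad (t=n,n-1,\dots,1).$$
All $z_t$ lie in the ideal $\Omega$, and $z_0\neq0$. Define
$$c_{i_t}^{(k+1)}=c_t+d_t\in J,\qquad F_{i_t}^{(k+1)}=F_{i_t}^{(k)}\cup\{z_t\}\qquad(1\le t\le n),$$
and change nothing for the indices that do not occur in $w_{k+1}$. The letters of $w_{k+1}$ are pairwise distinct, so each index receives at most one new definition; this is the only place where distinctness is used. Since $d_tF_{i_t}^{(k)}\subseteq J^rF_{i_t}^{(k)}=0$, condition (3) holds.

To see the procedure once by hand, suppose that $w_1=(1)$ and $w_2=(2,1)$. Stage 1 picks $d\in J$ and $z\in \Omega$ with $dz\ne0$, and commits $a_1$ to the value $dz$ on $z$. Stage 2 takes $r$ with $J^rz=0$ and finds $d_1,d_2\in J^r$ (here $d_1$ corrects the letter $2$ and $d_2$ the letter $1$) and $z'\in\Omega$ with $(0+d_1)(d+d_2)z'\neq0$. The new approximation $d+d_2$ of $a_1$ still has the value $dz$ on $z$.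

**Step 4: the limit homomorphism.** We assemble, for fixed $i$, the commitments into one homomorphism. Let $T_i^{(k)}$ be the right ideal generated by $F_i^{(k)}$, and let $T_i=\bigcup_kT_i^{(k)}$, an increasing union. By (3), left multiplications by $c_i^{(k)}$ and $c_i^{(k+1)}$ agree on $F_i^{(k)}$, hence on $T_i^{(k)}$. So these left multiplications are compatible and define a homomorphism $\varphi_i:T_i\to R$ with $\varphi_i(x)=c_i^{(k)}x$ for $x\in T_i^{(k)}$.

**Step 5: $\ker\varphi_i$ is essential in $T_i$.** This is needed so that the limit element lies in $J$. Let $0\ne x\in T_i$, say $x\in T_i^{(k)}$. By Lemma 4, $c_i^{(k)}\in J=Z$, so $r(c_i^{(k)})$ is essential and $xR\cap r(c_i^{(k)})\ne0$. This intersection lies in $T_i^{(k)}$ and is killed by $c_i^{(k)}$, so it is contained in $\ker\varphi_i$.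

**Step 6: the limit element, chosen inside $J$.** By Zorn's lemma choose a right ideal $K_i$ maximal with $T_i\cap K_i=0$. Then $T_i\oplus K_i$ is essential in $R_R$: a nonzero right ideal $L$ with $(T_i\oplus K_i)\cap L=0$ would give $T_i\cap(K_i\oplus L)=0$, against maximality. By (1), the homomorphism $\varphi_i\oplus0:T_i\oplus K_i\to R$ is left multiplication by some $a_i\in R$. Then $r(a_i)\supseteq\ker\varphi_i\oplus K_i$.

This right ideal is essential in $T_i\oplus K_i$. Indeed, let $0\neq u+v$ with $u\in T_i$ and $v\in K_i$. If $u=0$, then $u+v=v\in K_i$. If $u\neq0$, then by Step 5 there is $s\in R$ with $0\ne us\in\ker\varphi_i$, and $(u+v)s=us+vs$ is a nonzero element of $\ker\varphi_i\oplus K_i$. Since $T_i\oplus K_i$ is essential in $R_R$, so is $\ker\varphi_i\oplus K_i$, and hence so is $r(a_i)$. Thus $a_i\in Z=J$ by Lemma 4. Moreover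
$$a_iz=c_i^{(k)}z\quad\text{for all } k \text{ and all } z\in F_i^{(k)}. \tag{5}$$

**Step 7: all products are nonzero.** Let $w_{k+1}=(i_1,\dots,i_n)$ be any word, with $z_0,\dots,z_n$ as in Step 3. Since $z_t\in F_{i_t}^{(k+1)}$, (5) gives $a_{i_t}z_t=c_{i_t}^{(k+1)}z_t=z_{t-1}$ for each $t$. Hence $a_{i_1}\cdots a_{i_n}z_n=z_0\neq0$, and so $a_{i_1}\cdots a_{i_n}\ne0$. $\square$

Self-injectivity cannot be dropped from Proposition 6. In Example A, $J^n\Omega=J^{n+1}\neq0$ for all $n$, but $J$ is T-nilpotent, so the conclusion fails.

## Right T-nilpotence forces nilpotence: proof of Theorem 3(1)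

Let $R$ be right self-injective with $J$ right T-nilpotent, and suppose that $J$ is not nilpotent.

**Step 1: the hypothesis of Proposition 6 holds.** Fix $n$. Since $J^n\ne0$, we have $1\notin S_n$. Lemma 1(1), with $S=S_n$ and $x=1$, gives $y\notin S_n$ with $Jy\subseteq S_n$, so $y\in S_{n+1}\setminus S_n$. Then $y\in\Omega$ and $J^ny\neq0$. So $J^n\Omega\neq0$ for all $n$.

**Step 2: contradiction.** Take $a_1,a_2,\dots$ from Proposition 6. For the words $(n,n-1,\dots,1)$ it says that $a_n\cdots a_2a_1\ne0$ for all $n$, against right T-nilpotence. Hence $J$ is nilpotent. $\square$

## Left Kasch, right Kasch, right PF: proof of Theorem 2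

Let $R$ be right perfect and right self-injective. By Theorem 3(1), $J$ is nilpotent. Since $R/J$ is semisimple Artinian, $R$ is semiprimary. By Lemma 5, $R$ is left Kasch and right Kasch. Being right self-injective and right Kasch, $R$ is right PF. So the answer to Question 3.6 is yes. $\square$

## Left perfect rings: proof of Theorem 3(2)

Let $R$ be right self-injective. Semiprimary rings are left and right perfect, and right perfect implies semiprimary by Theorem 3(1). It remains to show that left perfect implies semiprimary. Lemma 1(2) produces elements related to $l(J^n)$, whereas $\Omega$ is built from $r(J^n)$; the equality $l(J^n)=r(J^n)$ of Lemma 5 connects the two.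

**Step 1: the hypothesis of Proposition 6 holds.** Let $R$ be left perfect and suppose that $J$ is not nilpotent. Fix $n$. Then $1\notin l(J^n)$, and Lemma 1(2), with $S=l(J^n)$ and $x=1$, gives $y\notin l(J^n)$ with $yJ\subseteq l(J^n)$. Thus $yJ^{n+1}=(yJ)J^n=0$, so $y\in l(J^{n+1})\setminus l(J^n)$. By Lemma 5, $y\in r(J^{n+1})\setminus r(J^n)$. So $y\in\Omega$ and $J^ny\neq0$. Hence $J^n\Omega\ne0$ for all $n$.

**Step 2: contradiction.** Proposition 6, for the words $(1,2,\dots,n)$, gives $a_1,a_2,\dots\in J$ with $a_1a_2\cdots a_n\neq0$ for all $n$, against left T-nilpotence. So $J$ is nilpotent and $R$ is semiprimary.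

**Step 3: the remaining assertions.** Under the equivalent conditions $R$ is left perfect, so Lemma 5 gives that $R$ is left and right Kasch and that $l(J^n)=r(J^n)$ for all $n$. Since $R$ is right self-injective and right Kasch, it is right PF. $\square$

## Products of fields, and a statement about QF rings

Theorem 3(1) assumes nothing about $R/J$, but the Kasch conclusion needs $R/J$ semisimple. Let $P=\prod_iF_i$ be an infinite product of fields, with $\varepsilon_i$ the idempotent of the $i$-th factor.

The ring $P$ is self-injective. Let $f:L\to P$ be a homomorphism from an ideal $L$. Its $i$-th component satisfies $f(x)\varepsilon_i=f(x\varepsilon_i)\varepsilon_i$ and so depends only on $x\varepsilon_i\in L\varepsilon_i$. Since $L\varepsilon_i$ is $0$ or $F_i\varepsilon_i$, the $i$-th component is multiplication by some $c_i\in F_i$. Hence $f$ is multiplication by $(c_i)_i$.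

Also $J(P)=0$: if $a$ has $a_i\neq0$, choose $b$ with $i$-th component $a_i^{-1}$; then $1-ab$ has $i$-th component $0$ and is not a unit. But $P$ is not Kasch. Let $M$ be a maximal ideal containing $\bigoplus_iF_i$. A copy of $P/M$ in $P$ would give $x\ne0$ with $xM=0$, so $x\varepsilon_i=0$ for all $i$ and $x=0$, a contradiction.

Finally, recall that a ring is QF if it is right Artinian and right self-injective. By Theorem 3(2), a right self-injective ring is left perfect if and only if it is right perfect, and if and only if it is semiprimary. So the three statements "every left perfect right self-injective ring is QF", "every right perfect right self-injective ring is QF" and "every semiprimary right self-injective ring is QF" are equivalent to one another. Nothing proved here settles them.
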